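# Powers of ideals that are not Golod in characteristic $p$

## Two quotients of $K[x,y]$

Let $K$ be a field, and compare the rings
$$R_1=K[x,y]/(x^2,y^2),\qquad R_2=K[x,y]/(x^2,xy,y^2).$$
We resolve the residue field $K$ over each of them.

Over $R_2$ the maximal ideal is killed by the maximal ideal, so it is a direct sum of two copies of $K$. Hence the first syzygy of $K$ is $K^2$, the second is $K^4$, and the Betti numbers of $K$ are $1,2,4,8,\dots$, with generating series $\frac1{1-2t}$. Over $K[x]/(x^2)$ the residue field has the minimal resolution in which every module has rank $1$ and every map is multiplication by $x$. The ring $R_1$ is the tensor product over $K$ of two such rings. Tensoring the two resolutions gives a minimal resolution of $K$ over $R_1$, with Betti numbers $1,2,3,4,\dots$ and series $\frac1{(1-t)^2}$.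

Now compute Koszul homology. For $R=R_1$ or $R_2$ the Koszul complex on $x,y$ has basis $1,\ e_x,e_y,\ e_xe_y$ over $R$, with
$$\partial e_x=x,\quad \partial e_y=y,\quad \partial(e_xe_y)=x\,e_y-y\,e_x .$$
Here $H_0=K$, and $H_2$ consists of the elements $c\,e_xe_y$ with $cx=cy=0$. The alternating sum of the dimensions of the terms of the complex is $0$, so $\dim H_1=1+\dim H_2$.

For $R_1$ we get $H_2=K\cdot xy\,e_xe_y$, so $\dim H_1=2$. The cycles $x\,e_x$ and $y\,e_y$ give a basis of $H_1$. Indeed, if $\alpha x\,e_x+\beta y\,e_y=\partial(c\,e_xe_y)=cx\,e_y-cy\,e_x$ with $\alpha,\beta\in K$, then $cx=\beta y$ and $-cy=\alpha x$ in $R_1$, and comparing linear terms gives $\alpha=\beta=0$. Note that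
$$[x\,e_x]\cdot[y\,e_y]=[xy\,e_xe_y]\ne0 .$$

For $R_2$ we get $H_2=K\,x\,e_xe_y\oplus K\,y\,e_xe_y$, so $\dim H_1=3$. The $1$-cycles are the $K$-combinations of $xe_x,ye_x,xe_y,ye_y$, modulo the one boundary $xe_y-ye_x$. All these cycles have coefficients in the maximal ideal, whose square is zero, so all products of cycles vanish.

Serre showed that the Betti series of $K$ is bounded above, coefficient by coefficient, by a series built from Koszul homology. With two variables and $h_i=\dim H_i$ the bound is $\frac{(1+t)^2}{1-h_1t^2-h_2t^3}$. For our rings this reads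
$$R_1:\ \frac{(1+t)^2}{1-2t^2-t^3}=1+2t+3t^2+5t^3+\cdots,\qquad R_2:\ \frac{(1+t)^2}{1-3t^2-2t^3}=\frac{(1+t)^2}{(1+t)^2(1-2t)}=\frac1{1-2t}.$$
So $R_2$ attains the bound, while $R_1$ misses it at $t^3$, since $4<5$. The ring $R_2$ is the quotient by the *square* of an ideal, namely $(x,y)^2$.

Squaring the ideal of $R_1$ also helps. Put $I=(x^2,y^2)$, so $I^2=(x^4,x^2y^2,y^4)$. Over $K[x,y]/I^2$, the three minimal generators of $I^2$ give the classes of $x^3e_x$, $xy^2e_x$, $y^3e_y$ in $H_1$. The elements killed by $x$ and $y$ are spanned by the two corners $x^3y$, $xy^3$ of the staircase, so $H_2$ has basis $x^3y\,e_xe_y$, $xy^3\,e_xe_y$. Since $\dim H_1=1+2=3$, this is all of the homology. Every one of these cycles has coefficients in $I$, so every product of two of them has coefficients in $I^2$ and vanishes.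

Is it a general phenomenon that Koszul cycles over $S/I^k$ can be moved into a smaller power of $I$, so that products die and Serre's bound is attained? In characteristic $0$ the bound is always attained. In characteristic $p$ it is not, and the purpose of this lecture is to prove that.

## Koszul homology and trivial Massey operations

Let $S$ be a polynomial ring over $K$ with the standard grading, $\mathfrak m_S$ the ideal of its variables, and let $\mathcal K(S)=S\otimes\bigwedge\langle e_x: x\text{ a variable}\rangle$ be the Koszul complex of the variables. It is a DG algebra: it is graded commutative, $\partial e_x=x$, and $\partial(uv)=\partial u\,v+(-1)^{|u|}u\,\partial v$. It also carries an internal grading with $\deg e_x=1$, preserved by $\partial$. Two textbook facts will be used all the time.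

First, $\mathcal K(S)$ is acyclic in positive homological degrees and $H_0=K$, so it is a free resolution of $K$. Second, for a graded ideal $\mathfrak b$ put $\mathcal K(S/\mathfrak b)=\mathcal K(S)\otimes_SS/\mathfrak b$. Then $H_i(\mathcal K(S/\mathfrak b))\cong\operatorname{Tor}_i^S(S/\mathfrak b,K)$, with internal degrees, and for $\mathfrak b\subseteq\mathfrak b'$ the natural map of complexes induces the natural map on Tor. When $\mathfrak b\subseteq\mathfrak m_S^2$, $\mathcal K(S/\mathfrak b)$ is the Koszul complex on a minimal generating set of the maximal ideal of $S/\mathfrak b$.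

**Definition.** Let $R$ be a standard graded $K$-algebra with graded maximal ideal $\mathfrak m$, let $\mathbf y=y_1,\dots,y_e$ be a minimal system of generators of $\mathfrak m$, and let $P_R(t)=\sum_{i\ge0}\dim_K\operatorname{Tor}^R_i(R/\mathfrak m,R/\mathfrak m)t^i$ be its Poincaré series. Serre's bound says that $P_R(t)$ is coefficientwise at most
$$\frac{(1+t)^e}{1-t\sum_{i\ge1}\dim_KH_i(\mathbf y;R)\,t^i}.$$
The ring $R$ is *Golod* if equality holds.

So $R_2$ is Golod and $R_1$ is not. We never compute Poincaré series again, because of the following criterion, where $\mathcal K(R)$ denotes the Koszul complex on $\mathbf y$.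

**Fact** (Golod 1962; Gulliksen–Levin, *Homology of Local Rings*, Cor. 4.2.4; Avramov, *Infinite free resolutions*, Thm. 5.2.2). The ring $R$ is Golod if and only if $\mathcal K(R)$ admits a *trivial Massey operation*: for a homogeneous basis $B$ of $H_{\ge1}(\mathcal K(R))$, a function $\mu:\bigsqcup_{t\ge1}B^t\to\mathcal K(R)$ such that $\mu(h)$ is a cycle representing $h$ and
$$\partial\mu(h_1,\dots,h_t)=\sum_{i=1}^{t-1}\overline{\mu(h_1,\dots,h_i)}\,\mu(h_{i+1},\dots,h_t),\qquad \bar a=(-1)^{|a|+1}a .$$

For $t=2$ the condition says that $\mu(h_1)\mu(h_2)$ is a boundary up to sign. By bilinearity, *if $R$ is Golod, then all products of elements of $H_{\ge1}(\mathcal K(R))$ vanish.* This is how we shall show that a ring is not Golod. Over $R_2$ the basis cycles above have products equal to zero already in the complex, so $\mu=0$ for $t\ge2$ is a trivial Massey operation. The same choice works for $K[x,y]/(x^2,y^2)^2$. This mechanism deserves a lemma. We say that an element of $\mathcal K(S/Q)$ has coefficients in $L$ if it lies in $L\,\mathcal K(S/Q)$.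

**Lemma 1.** Let $Q\subseteq L$ be graded ideals of $S$.

(a) A class in $H_i(\mathcal K(S/Q))$ is represented by a cycle with coefficients in $L$ if and only if its image in $H_i(\mathcal K(S/L))$ is zero.

(b) If $Q\subseteq\mathfrak m_S^2$, $L^2\subseteq Q$, and $H_{\ge 1}(\mathcal K(S/Q))$ has a homogeneous basis of classes represented by cycles with coefficients in $L$, then $S/Q$ is Golod.

*Proof.* (a) A cycle with coefficients in $L$ maps to $0$ in $\mathcal K(S/L)$. Conversely, let $w$ be a cycle whose image in $\mathcal K(S/L)$ is a boundary $\partial v$. Lift $v$ to $\tilde v\in\mathcal K(S/Q)$. Then $w-\partial\tilde v$ represents the same class and maps to $0$ in $\mathcal K(S/L)$, that is, it lies in $L\,\mathcal K(S/Q)$.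

(b) Let $\mu(h)$ be these representing cycles, and put $\mu(h_1,\dots,h_t)=0$ for $t\ge2$. For $t=2$ the required identity is $0=\overline{\mu(h_1)}\mu(h_2)$, which holds since $L^2\subseteq Q$. For $t\ge3$ each term on the right has a factor $\mu$ with at least two arguments, so the right side is $0$ as well. By the Fact, $S/Q$ is Golod. $\square$

## Ordinary, symbolic and saturated powers

**Definition.** Let $I\subsetneq S$ be a graded ideal and $k\ge1$. The $k$-th symbolic power is $I^{(k)}=\bigcap_{P\in\operatorname{Ass}(I)}(I^kS_P\cap S)$. The $k$-th saturated power is $\widetilde{I^k}=I^k:\mathfrak m_S^\infty=\bigcup_{j\ge0}(I^k:\mathfrak m_S^j)$. Both are graded ideals.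

For example, let $I=(xy,xz,yz)\subset K[x,y,z]$, whose associated primes are $(x,y),(x,z),(y,z)$. At $P=(x,y)$ the variable $z$ is a unit, so $IS_P=(x,y)S_P$ and $I^2S_P\cap S=(x,y)^2$, and similarly at the other two primes. Hence $xyz\in I^{(2)}$, although $xyz\notin I^2$ because $I^2$ starts in degree $4$. Also $x\cdot xyz=(xy)(xz)\in I^2$, and similarly for $y$ and $z$, so $xyz\in\widetilde{I^2}$. If $I$ is $\mathfrak m_S$-primary, then $\widetilde{I^k}=S$, and one must exclude this case when speaking of $S/\widetilde{I^k}$.

For $k\ge2$ and $K$ of characteristic zero, $S/I^k$ is Golod by a theorem of Herzog and Huneke, and the same holds for $S/I^{(k)}$, and for $S/\widetilde{I^k}$ whenever $I$ is not $\mathfrak m_S$-primary. If $I$ is a monomial ideal, $S/I^k$ is Golod for all $k\ge2$ in all characteristics, by Herzog and Maleki. The problem, taken from "Universal Gröbner Bases And Cartwright-Sturmfels Ideals" (http://commalg2017.jp/images/Abstract_of_Talks.pdf), is to prove or disprove the following.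

> If $K$ has positive characteristic, $I\subsetneq S$ is graded and $k\ge2$, then $S/I^k$ and $S/I^{(k)}$ are Golod, and, if $I$ is not $\mathfrak m_S$-primary, $S/\widetilde{I^k}$ is Golod as well.

The simplest case causes no trouble. Let $I=(f)$ be principal with $f=\sum_xa_xx\neq0$ homogeneous of positive degree. Then $H_{\ge2}(\mathcal K(S/f^k))=0$, since $S/f^k$ has projective dimension $1$. The space $H_1$ is spanned by the class of $f^{k-1}\sum_xa_xe_x$, an element of odd degree, whose square is zero. So $S/f^k$ is Golod over every field. We now see how far a general argument goes, and then why the statement is nevertheless false for every $p$ and every $k\ge2$.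

## The Euler homotopy and internal degrees prime to $p$

Lemma 1 says what a sensible person would try: move every Koszul cycle over $S/I^k$ into $I^{k-1}$. A derivative of an element of $I^k$ lies in $I^{k-1}$, and Euler's formula recovers a form from its derivatives after division by the degree. In characteristic zero this succeeds completely. In characteristic $p$ it gives the following theorem.

**Theorem B.** Let $K$ be a field of characteristic $p>0$, $I\subsetneq S$ graded and $k\ge2$. Let $(Q,L)$ be one of $(I^k,I^{k-1})$, $(I^{(k)},I^{(k-1)})$, $(\widetilde{I^k},\widetilde{I^{k-1}})$, with $I$ not $\mathfrak m_S$-primary in the last case.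

1. For $i\ge1$ and $p\nmid d$, the map $\operatorname{Tor}^S_i(S/Q,K)_d\to\operatorname{Tor}^S_i(S/L,K)_d$ is zero; more precisely, every class in $\operatorname{Tor}_i^S(S/Q,K)_d$ is represented by a Koszul cycle with coefficients in $L$.
2. If $\operatorname{Tor}^S_i(S/Q,K)_d=0$ for all $i\ge1$ and all $d$ divisible by $p$ (for $Q=I^k$ it suffices to assume this for $i\ge2$), then $S/Q$ is Golod. In particular this holds if $p>\max\{d:\operatorname{Tor}^S_i(S/Q,K)_d\ne0\text{ for some }i\}$.

*Proof.*

**Step 1: derivatives send $Q$ into $L$.** This is what the homotopy will need. Write $\partial_x$ for the partial derivative with respect to the variable $x$; we show $\partial_xQ\subseteq L$. For $I^k$, an element is a sum of terms $sf_1\cdots f_k$ with $f_i\in I$, and by the Leibniz rule each term of the derivative keeps at least $k-1$ of the $f_i$. For $I^{(k)}$, let $f\in I^{(k)}$ and $P\in\operatorname{Ass}(I)$, and take $s\notin P$ with $sf\in I^k$. Then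
$$s^2\,\partial_xf=s\,\partial_x(sf)-sf\,\partial_xs\in I^{k-1},$$
and $s^2\notin P$, so $\partial_xf\in I^{k-1}S_P\cap S$. This holds for every $P$. For $\widetilde{I^k}$, let $\mathfrak m_S^jf\subseteq I^k$. If $g\in\mathfrak m_S^{j+1}$, then $\partial_xg\in\mathfrak m_S^j$, so
$$g\,\partial_xf=\partial_x(gf)-f\,\partial_xg\in I^{k-1}.$$
Hence $\mathfrak m_S^{j+1}\partial_xf\subseteq I^{k-1}$.

**Step 2: $L^2\subseteq Q$.** This makes products vanish. Since $2k-2\ge k$, we have $I^{k-1}I^{k-1}\subseteq I^k$. If $f,g\in I^{(k-1)}$ and $P\in\operatorname{Ass}(I)$, choose $s,t\notin P$ with $sf,tg\in I^{k-1}$; then $st\notin P$ and $st\,fg\in I^{2k-2}\subseteq I^k$. If $\mathfrak m_S^jf$ and $\mathfrak m_S^{j'}g$ lie in $I^{k-1}$, then $\mathfrak m_S^{j+j'}fg\subseteq I^k$.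

**Step 3: $Q\subseteq\mathfrak m_S^2$.** This makes $\mathcal K(S/Q)$ the right Koszul complex for the Fact. In each case $Q\subseteq L$. The ideal $L$ is proper. For $I^{k-1}$ this is clear. For $I^{(k-1)}$, it is contained in every $P\in\operatorname{Ass}(I)$, and $\operatorname{Ass}(I)\neq\varnothing$. For $\widetilde{I^{k-1}}$, if it contained $1$, then $\mathfrak m_S^j\subseteq I^{k-1}\subseteq \mathfrak m_S$ for some $j\ge1$; in case $k\ge2$ this gives $\mathfrak m_S^j\subseteq I$, so the proper ideal $I$ would be $\mathfrak m_S$-primary, which is excluded. Now $Q$ is graded and proper. If it contained a nonzero linear form, some partial derivative of that form would be a nonzero constant, and it would lie in $L$ by Step 1, a contradiction.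

**Step 4: the homotopy, and part 1.** Define $\delta:\mathcal K(S)\to\mathcal K(S)$ by $\delta(f\,e_A)=\sum_x\partial_xf\;e_xe_A$, where $e_A$ is a product of basis elements. This raises homological degree by $1$. From $\partial_x(fg)=(\partial_xf)g+f\,\partial_xg$ and $e_xe_A=(-1)^{|A|}e_Ae_x$ we get $\delta(uv)=\delta u\,v+(-1)^{|u|}u\,\delta v$, the same rule as for $\partial$. Put $E=\delta\partial+\partial\delta$. Expanding,
$$\begin{aligned}E(uv)&=\delta\partial u\,v+(-1)^{|u|-1}\partial u\,\delta v+(-1)^{|u|}\delta u\,\partial v+u\,\delta\partial v\\&\quad+\partial\delta u\,v+(-1)^{|u|+1}\delta u\,\partial v+(-1)^{|u|}\partial u\,\delta v+u\,\partial\delta v=E(u)v+uE(v).\end{aligned}$$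
So $E$ is a $K$-linear derivation. Since $E(x)=\partial e_x=x$ and $E(e_x)=\delta x=e_x$, it multiplies every element of internal degree $d$ by $d$. Thus
$$d\cdot w=\partial\delta w+\delta\partial w\qquad(w\in\mathcal K(S)\text{ of internal degree }d).\tag{1}$$
Now let $w\in\mathcal K_i(S)_d$ with $\partial w\in Q\,\mathcal K(S)$, and let $p\nmid d$. Then $\delta\partial w\in L\,\mathcal K(S)$ by Step 1, and (1) gives $w-\partial(d^{-1}\delta w)=d^{-1}\delta\partial w$. So $d^{-1}\delta\partial w$ differs from $w$ by a boundary of $\mathcal K(S)$. It is therefore a cycle modulo $Q$ in the class of $w$, and its coefficients lie in $L$. In particular the image of the class in $H_i(\mathcal K(S/L))$ is zero.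

**Step 5: the case $i=1$ for $Q=I^k$.** This justifies the parenthesis in part 2. Sending a cycle $\sum_xc_xe_x$ to $\sum_xc_xx$ defines an isomorphism $H_1(\mathcal K(S/Q))\to Q/\mathfrak m_SQ$. To see this, note first that changing the $c_x$ by elements of $Q$ changes the value by an element of $\mathfrak m_SQ$, and boundaries go to $0$. The map is onto since $Q\subseteq\mathfrak m_S$. If $\sum_xc_xx=\sum_xq_xx$ with $q_x\in Q$, then $\sum_x(c_x-q_x)e_x$ is a cycle of $\mathcal K_1(S)$, hence a boundary, so the class is $0$. Now $I^k/\mathfrak m_SI^k$ is spanned by the products $f_1\cdots f_k$ of homogeneous elements of $I$. Writing $f_1=\sum_xa_xx$, the corresponding class is represented by $\sum_xa_xf_2\cdots f_k\,e_x$, whose coefficients lie in $I^{k-1}$. This holds in every internal degree.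

**Step 6: part 2.** Under the hypothesis, every nonzero homogeneous class of $H_{\ge1}(\mathcal K(S/Q))$ has internal degree prime to $p$, or is a class with $i=1$ and $Q=I^k$. By Steps 4 and 5 there is a homogeneous basis of classes represented by cycles with coefficients in $L$. By Steps 2 and 3 and Lemma 1(b), $S/Q$ is Golod. For the last sentence: if $i\ge1$ and $\operatorname{Tor}_i^S(S/Q,K)_d\ne0$, then $1\le d<p$, so $p\nmid d$. $\blacksquare$

In characteristic zero every $d\ge1$ can be inverted in (1), Steps 1–3 do not use the characteristic, and the same argument shows that $S/Q$ is Golod.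

The argument stops exactly at (1) for $p\mid d$: the left side is $0$, and no representative is produced. This alone does not show that anything goes wrong. In characteristic $2$ the cycle $x^3y\,e_xe_y$ over $K[x,y]/(x^2,y^2)^2$ has internal degree $6$, so (1) says nothing about it, and yet its coefficient lies in $(x^2,y^2)$. A counterexample needs a class of degree divisible by $p$ that really cannot be moved, and then a reason why such a class spoils the Golod property.

## One more variable turns a Tor map into a product

We take the second need first. Suppose a class over $S/I^k$ survives in $S/I$. It need not multiply nontrivially with anything in $H(\mathcal K(S/I^k))$. But add a variable $y$ and put $\mathfrak b=(I,y)$. In $S[y]/\mathfrak b^k$ the element $y^{k-1}$ is killed by $I$, so multiplication by $y^{k-1}e_y$ sees only what happens over $S/I$.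

**Proposition C.** Let $K$ be any field, $I\subsetneq S$ a graded ideal with $I\subseteq\mathfrak m_S$, and $k\ge2$.

1. If $\operatorname{Tor}_i^S(S/I^k,K)\to\operatorname{Tor}_i^S(S/I,K)$ is nonzero for some $i\ge1$, then $S[y]/(I,y)^k$ is not Golod.
2. $S[y]/(I,y)^2$ is Golod if and only if $\operatorname{Tor}_i^S(S/I^2,K)\to\operatorname{Tor}_i^S(S/I,K)$ is zero for all $i\ge1$. In that case $S/I^2$ is Golod too.

*Proof.*

**Step 1: the ring, sorted by powers of $y$.** Put $\mathfrak b=(I,y)$. Then $\mathfrak b^k=\sum_{m=0}^ky^mI^{k-m}S[y]$, and its part of degree $m$ in $y$ is $y^mI^{k-m}$ for $m<k$ and $y^mS$ for $m\ge k$. Hence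
$$R:=S[y]/\mathfrak b^k=\bigoplus_{m=0}^{k-1}y^m\,(S/I^{k-m}).$$
Also $\mathfrak b^k\subseteq\mathfrak m_{S[y]}^2$, so the Fact applies to $\mathcal K(R)=\mathcal K(S[y])\otimes R$. Grade $\mathcal K(R)$ by $y$-degree, with $\deg y=\deg e_y=1$ and everything else of degree $0$; the differential preserves it.

**Step 2: part 1.** We exhibit a nonzero product. Choose $\eta\in\mathcal K_i(S)$ with $\partial\eta\in I^k\mathcal K(S)$ and nonzero class in $H_i(\mathcal K(S/I))$. In $\mathcal K(R)$ both $y^{k-1}e_y$ and the image of $\eta$ are cycles, since $\partial(y^{k-1}e_y)=y^k=0$. Elements of $y$-degree $k$ can only involve $y^k=0$ or $y^{k-1}e_y$, and the coefficients of $y^{k-1}$ are taken in $S/I$. So the part of $\mathcal K(R)$ of $y$-degree $k$ is exactly $y^{k-1}e_y\,\mathcal K(S/I)$, with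
$$\partial(y^{k-1}e_y\,c)=y^kc-y^{k-1}e_y\,\partial c=-y^{k-1}e_y\,\partial c .$$
Its homology is $H(\mathcal K(S/I))$, shifted by one. Therefore
$$[y^{k-1}e_y]\cdot[\eta]=[y^{k-1}e_y\,\eta]\neq0\quad\text{in }H_{i+1}(\mathcal K(R)).\tag{2}$$
By the Fact, $R$ is not Golod.

**Step 3: part 2.** "Only if" is part 1 with $k=2$. For "if", we show that the map $H_{\ge1}(\mathcal K(S[y]/\mathfrak b^2))\to H(\mathcal K(S[y]/\mathfrak b))$ is zero, in each $y$-degree. In $y$-degree $0$ the source is $H_{\ge1}(\mathcal K(S/I^2))$, and the map is zero by hypothesis. In $y$-degree $1$ an element is $yc+e_yc'$ with $c\in\mathcal K(S/I)$ and $c'\in\mathcal K(S/I^2)$. Its boundary is $y(\partial c+c')-e_y\,\partial c'$, so for a cycle $\partial c'=0$, and $\partial c+c'=0$ in $\mathcal K(S/I)$. In $\mathcal K(S[y]/\mathfrak b)$, where $y=0$, its image is $e_yc'=-e_y\,\partial c=\partial(e_yc)$, a boundary. In $y$-degree $2$ the elements are $y\,e_yc$, which map to $0$. There are no other $y$-degrees.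

By Lemma 1(a), every class of $H_{\ge1}(\mathcal K(S[y]/\mathfrak b^2))$ is represented by a cycle with coefficients in $\mathfrak b$, and Lemma 1(b) with $Q=\mathfrak b^2$, $L=\mathfrak b$ shows that $S[y]/\mathfrak b^2$ is Golod. Under the same hypothesis, Lemma 1 applied over $S$ with $Q=I^2\subseteq\mathfrak m_S^2$ and $L=I$ shows that $S/I^2$ is Golod. $\blacksquare$

For instance, for $I=(x^2,y^2)\subset K[x,y]$ the computation in the first section, with Lemma 1(a), shows that all the maps $\operatorname{Tor}_i(S/I^2,K)\to\operatorname{Tor}_i(S/I,K)$ with $i\ge1$ vanish. So $K[x,y,u]/(x^2,y^2,u)^2$ is Golod over every field.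

## A cycle from $\ell^q=\sum_i g_i^q$

It remains to find an ideal $I$ and a class over $S/I^k$ that survives over $S/I$. We look in homological degree $2$. By acyclicity of $\mathcal K(S)$, finding $\eta\in\mathcal K_2(S)$ that is a cycle modulo $I^k$ amounts to finding its boundary, a cycle $\zeta\in I^k\mathcal K_1(S)$. Moreover $[\eta]=0$ in $H_2(\mathcal K(S/I))$ if and only if $\zeta\in\partial(I\mathcal K_2(S))$. Indeed, $\eta=\partial\theta+\iota$ with $\iota\in I\mathcal K_2(S)$ gives $\zeta=\partial\iota$. Conversely, if $\zeta=\partial\iota$, then $\eta-\iota$ is a cycle of $\mathcal K(S)$, hence a boundary. By (1) the internal degree of $\zeta$ must be divisible by $p$.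

Characteristic $p$ offers an identity of such degrees: if $q$ is a power of $p$ and $\ell=\sum_ig_i$, then $\ell^q=\sum_ig_i^q$. To turn it into a Koszul cycle, write both sides as boundaries of $1$-chains and subtract.

*First attempt: $g_i=x_i$ a variable.* The cycle is $\zeta=\sum_i(\ell^{q-1}-x_i^{q-1})e_{x_i}$, with $\partial\zeta=\ell^q-\sum_ix_i^q=0$. To put its coefficients into an ideal one would try $I=(\ell)+(x_i^{q-1}:\text{all }i)$, with $q\ge3$ and at least two variables. Then $\ell^{q-1}\in I^2$, but $x_i^{q-1}\notin I^2$. Indeed, the generators of $I^2$ have degrees $2$ (only $\ell^2$), $q$, and $2q-2>q-1$, so in degree $q-1$ the ideal $I^2$ contains only multiples of $\ell^2$, and $x_i^{q-1}$ is not one. So $\zeta\notin I^2\mathcal K_1(S)$.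

The cure is to let $g_i=x_{i1}\cdots x_{ir}$ be a product of $r$ variables of its own. Then
$$\frac{g_i}{x_{i1}}\,g_i^{q-1}=x_{i1}^{q-1}\prod_{j\ge2}x_{ij}^{q}$$
is a product of $r$ elements of $J=(x_{ij}^{q-1})$, hence lies in $J^r$. We call the variables $x_{i1},\dots,x_{ir}$ the $i$-th *block*. The number of blocks will turn out to matter, and the right number is four.

**Theorem A.** Let $K$ be a field of characteristic $p>0$ and $r\ge2$. Choose a power $q=p^s$ with $q\ge3$ and $q>r$. Let
$$S=K[x_{ij}:1\le i\le4,\ 1\le j\le r],\quad g_i=\prod_{j=1}^rx_{ij},\quad \ell=g_1+g_2+g_3+g_4,$$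
$$J=(x_{ij}^{q-1}:\text{all }i,j),\qquad I=J+(\ell),\qquad S'=S[y],\quad\mathfrak b=IS'+yS',\qquad T=S'[z],\quad\mathfrak a=\mathfrak bT .$$
Then for every $2\le k\le r$:

1. $S'/\mathfrak b^k=S'/\mathfrak b^{(k)}$ is not Golod.
2. $\mathfrak a$ is not $\mathfrak m_T$-primary, $\mathfrak a^k=\mathfrak a^{(k)}=\widetilde{\mathfrak a^k}$, and $T/\mathfrak a^k$ is not Golod.

In each case the multiplication $H_1\times H_2\to H_3$ on Koszul homology is nonzero.

Given any $p$ and any $k\ge2$, take $r=k$: the ideal $\mathfrak a$ violates all three assertions of the problem at once. The instance $p=2$, $r=k=2$, $q=4$, with $a_i=x_{i1}$ and $b_i=x_{i2}$, is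
$$\mathfrak b=(a_i^3,\ b_i^3\ (i\le4),\ a_1b_1+a_2b_2+a_3b_3+a_4b_4,\ y).$$

## The class $\eta$ and the colon ideal $J:\ell$

The proof of Theorem A has five steps. The first two construct the class and reduce its survival to a statement about one colon ideal.

**Step 1: the cycle $\zeta$ and the class $\eta$.** We want a cycle in $I^r\mathcal K_1(S)$. Let $D=\sum_{i=1}^4\frac{g_i}{x_{i1}}e_{x_{i1}}$, so $\partial D=\ell$, and put
$$\zeta=\sum_{i=1}^4\frac{g_i}{x_{i1}}\left(\ell^{q-1}-g_i^{q-1}\right)e_{x_{i1}}=\ell^{q-1}D-\sum_{i=1}^4\frac{g_i}{x_{i1}}\,g_i^{q-1}e_{x_{i1}}.\tag{3}$$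
Then $\partial\zeta=\ell^q-\sum_ig_i^q=0$, because $q$ is a power of $p$. Since $q-1\ge r$, we have $\ell^{q-1}\in I^{q-1}\subseteq I^r$. The coefficients of the second summand lie in $J^r\subseteq I^r$, as computed above. So $\zeta\in I^r\mathcal K_1(S)$. All coefficients have degree $rq-1$, so $\zeta$ is homogeneous of internal degree $rq$. By acyclicity we may choose $\eta\in\mathcal K_2(S)$, homogeneous of internal degree $rq$, with $\partial\eta=\zeta$. Then $\eta$ is a cycle modulo $I^k$ for every $k\le r$.

**Step 2: if $\ell^{q-1}\notin\mathfrak m_S(J:\ell)$, then $[\eta]\ne0$ in $H_2(\mathcal K(S/I))$.** Suppose $[\eta]=0$. Then $\zeta=\partial\iota$ with $\iota\in I\mathcal K_2(S)$, as explained in the last section. Since $I=J+(\ell)$, write $\iota=\ell\iota_0+\iota_1$ with $\iota_0\in\mathcal K_2(S)$ and $\iota_1\in J\mathcal K_2(S)$. Inserting (3),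
$$\ell\left(\ell^{q-2}D-\partial\iota_0\right)=\partial\iota_1+\sum_{i}\frac{g_i}{x_{i1}}g_i^{q-1}e_{x_{i1}}\in J\mathcal K_1(S).$$
So all coefficients of $w:=\ell^{q-2}D-\partial\iota_0$ lie in $J:\ell$. The differential of a $1$-chain multiplies its coefficients by variables, so
$$\ell^{q-1}=\ell^{q-2}\,\partial D=\partial w\in\mathfrak m_S(J:\ell),$$
against the assumption.

Since $\ell\cdot\ell^{q-1}=\sum_ig_i^q\in J$, the element $\ell^{q-1}$ does lie in $J:\ell$. What has to be shown is that it is not produced by elements of $J:\ell$ of lower degree. Here the number of blocks enters, and Step 2 itself works for any number.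

*Two blocks are too few.* Let $\ell=g_1+g_2$ and $Y=\sum_{a=0}^{q-2}(-1)^ag_1^ag_2^{q-2-a}$. The sum telescopes to $\ell Y=g_2^{q-1}+(-1)^qg_1^{q-1}$. So $\ell\cdot\frac{g_1}{x_{11}}Y\in J$, that is, $\frac{g_1}{x_{11}}Y\in J:\ell$. In characteristic $p$ we have $\binom{q-1}a=(-1)^a$, because $\binom{q-1}{a}+\binom{q-1}{a-1}=\binom qa=0$ for $0<a<q$. Hence $\ell^{q-1}=\sum_{a=0}^{q-1}(-1)^ag_1^ag_2^{q-1-a}=g_2^{q-1}-g_1Y$. Here $g_1Y=x_{11}\cdot\frac{g_1}{x_{11}}Y$. Also $g_2^{q-1}=x_{21}\cdot\bigl(x_{21}^{q-2}\prod_{j\ge2}x_{2j}^{q-1}\bigr)\in\mathfrak m_SJ$, because $r\ge2$. So $\ell^{q-1}\in\mathfrak m_S(J:\ell)$.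

*Three blocks are too few for $q=3$* (so $p=3$, $r=2$). Let $\ell=g_1+g_2+g_3$. Then
$$\ell\cdot\frac{g_1}{x_{11}}(g_2-g_3)=\frac{g_1}{x_{11}}\bigl(g_1(g_2-g_3)+g_2^2-g_3^2\bigr)\in J,$$
since $\frac{g_1}{x_{11}}g_1=x_{11}x_{12}^2$ and $g_2^2$, $g_3^2$ lie in $J$. By symmetry $\frac{g_2}{x_{21}}(g_3-g_1)\in J:\ell$. In characteristic $3$,
$$\ell^2=g_1^2+g_2^2+g_3^2+g_1(g_2-g_3)+2g_2(g_3-g_1):$$
the coefficients of $g_1g_2$, $g_1g_3$, $g_2g_3$ on the right are $1-2=-1$, $-1$, $2$, all equal to $2$ in $K$. The squares $g_i^2=x_{i1}\cdot x_{i1}x_{i2}^2$ lie in $\mathfrak m_SJ$, so again $\ell^{q-1}\in\mathfrak m_S(J:\ell)$.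

In both cases the trouble is an unwanted $Y$ with $\ell Y$ a combination of high pure powers. With four blocks, three of the $g_i$ remain after one is eliminated through $\ell=0$, and there is a mixed monomial $g_2g_3^{q-2}$ that does not involve $g_1$. This monomial excludes every unwanted $Y$.

## Four blocks: $\ell^{q-1}$ is not in $\mathfrak m_S(J:\ell)$

**Step 3: Lemma 2.** With the notation of Theorem A, $\ell^{q-1}\notin\mathfrak m_S(J:\ell)$.

*Proof.* Suppose $\ell^{q-1}=\sum_{i,j}x_{ij}y_{ij}$ with $y_{ij}\in J:\ell$.

**Step 3a: a fine grading.** It reduces everything to polynomials in the $g_i$. Grade $S$ by $\mathbb Z\times M$, with the standard degree in $\mathbb Z$ and, in $M=\bigoplus_{i=1}^4\mathbb Z^r/\mathbb Z(1,\dots,1)$, the class of the exponent vector, block by block. (For $r=2$ the weight records the exponent of $a_i$ minus that of $b_i$, for $i=1,\dots,4$.) A monomial has weight $0$ if and only if within each block all its exponents are equal, that is, if and only if it is a monomial in $g_1,\dots,g_4$. So $\ell$ is homogeneous of weight $0$,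 and $J$ is homogeneous because it is monomial. Then $J:\ell$ is homogeneous: if $f=\sum_\gamma f_\gamma$ is the decomposition of some $f\in J:\ell$, the $\ell f_\gamma$ are the homogeneous components of $\ell f\in J$, so they lie in $J$. Now $\ell^{q-1}$ has degree $r(q-1)$ and weight $0$. Replacing each $y_{ij}$ by its component of degree $r(q-1)-1$ and weight $-\operatorname{wt}(x_{ij})$, we may assume that $y_{ij}$ is homogeneous of that degree and weight.

**Step 3b: the shape of $y_{ij}$.** Let $u$ be a monomial of weight $-\operatorname{wt}(x_{ij})$. Then $ux_{ij}$ has weight $0$, so it is a monomial in the $g$'s divisible by $x_{ij}$, hence by $g_i$. Thus $u=\frac{g_i}{x_{ij}}g^t$ with $g^t=g_1^{t_1}\cdots g_4^{t_4}$. So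
$$y_{ij}=\frac{g_i}{x_{ij}}\,Y_{ij},\qquad x_{ij}y_{ij}=g_iY_{ij},$$
with $Y_{ij}\in P:=K[g_1,\dots,g_4]$. This is a polynomial ring, because different $g^t$ are different monomials. By degree, $Y_{ij}$ is homogeneous of degree $q-2$ in the $g$'s.

**Step 3c: translating $\ell y_{ij}\in J$.** In the monomial $\frac{g_i}{x_{ij}}g^t$ the variable $x_{ij}$ has exponent $t_i$, the other variables of block $i$ (there are some, since $r\ge2$) have exponent $t_i+1$, and those of block $i'\ne i$ have exponent $t_{i'}$. So it lies in $J$ if and only if $t_i+1\ge q-1$ or $t_{i'}\ge q-1$ for some $i'\neq i$. As $J$ is monomial and $\ell y_{ij}=\frac{g_i}{x_{ij}}\,\ell Y_{ij}\in J$, every monomial $g^t$ occurring in $\ell Y_{ij}$ satisfies this condition, that is,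
$$\ell Y_{ij}\in J_i':=\bigl(g_i^{q-2},\ g_{i'}^{q-1}\ (i'\ne i)\bigr)\subset P .$$

**Step 3d: $Y_{ij}\in K\,g_i^{q-2}$.** This is the point where four blocks are used. Permuting the $g$'s, we may take $i=1$; write $Y=Y_{1j}$. The element $\ell Y$ has degree $q-1$ in the $g$'s, so membership in $J_1'$ means
$$\ell Y=\lambda_2g_2^{q-1}+\lambda_3g_3^{q-1}+\lambda_4g_4^{q-1}+\mu\,g_1^{q-2}\tag{4}$$
with $\lambda_i\in K$ and $\mu$ a linear form in the $g$'s. Reduce modulo $\ell$ by substituting $g_4=-(g_1+g_2+g_3)$, and let $\mu'$ be the image of $\mu$. In $K[g_1,g_2,g_3]$,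
$$0=\lambda_2g_2^{q-1}+\lambda_3g_3^{q-1}+(-1)^{q-1}\lambda_4(g_1+g_2+g_3)^{q-1}+\mu'g_1^{q-2}.$$
The coefficient of $g_2g_3^{q-2}$ in $(g_1+g_2+g_3)^{q-1}$ is $q-1=-1\ne0$ in $K$. Since $q\ge3$, this monomial is not divisible by $g_1^{q-2}$ and is not a pure power, so it occurs in no other term. Hence $\lambda_4=0$. What remains is $\lambda_2g_2^{q-1}+\lambda_3g_3^{q-1}+\mu'g_1^{q-2}=0$. Again $q-2\ge1$, so the first two monomials are not divisible by $g_1^{q-2}$, and $\lambda_2=\lambda_3=0$ and $\mu'=0$. A linear form vanishing modulo $\ell$ is $\mu=c\ell$ with $c\in K$. Now (4) reads $\ell Y=c\,\ell g_1^{q-2}$, so $Y=c\,g_1^{q-2}$.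

**Step 3e: the contradiction.** By Step 3d, $\ell^{q-1}=\sum_{i,j}g_iY_{ij}\in\sum_iK\,g_i^{q-1}$. But the coefficient of $g_1g_2^{q-2}$ in $\ell^{q-1}$ is $q-1\ne0$ in $K$, and this monomial is not a pure power because $q\ge3$. $\square$

By Steps 2 and 3, $[\eta]\neq0$ in $H_2(\mathcal K(S/I))$, while $\eta$ is a cycle modulo $I^k$ for all $k\le r$. In other words, $\operatorname{Tor}_2^S(S/I^k,K)\to\operatorname{Tor}_2^S(S/I,K)$ is nonzero for $2\le k\le r$.

## From $I$ to $\mathfrak b$ and $\mathfrak a$

**Step 4: part 1 of Theorem A.** Fix $2\le k\le r$. We apply Proposition C(1) to $I$ with $i=2$ and the cycle $\eta$. It shows that $S'/\mathfrak b^k$ is not Golod, and (2) reads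
$$[y^{k-1}e_y]\cdot[\eta]\ne0\quad\text{in }H_3(\mathcal K(S'/\mathfrak b^k)),$$
a nonzero product of a class in $H_1$ and a class in $H_2$. The ideal $I$ contains a power of every variable of $S$, and $y\in\mathfrak b$, so the proper graded ideal $\mathfrak b$ and its powers are $\mathfrak m_{S'}$-primary. Hence $\operatorname{Ass}(\mathfrak b)=\{\mathfrak m_{S'}\}$, and $\mathfrak b^{(k)}=\mathfrak b^kS'_{\mathfrak m_{S'}}\cap S'=\mathfrak b^k$. This proves part 1.

**Step 5: part 2 of Theorem A.** The saturated power of an $\mathfrak m$-primary ideal is the whole ring, so for the third assertion of the problem we need the free variable $z$. First we show that for every $k\ge1$ the ideal $\mathfrak a^k$ is primary to the prime $\mathfrak m_{S'}T$. Let $A=S'/\mathfrak b^k$, an artinian ring with nilpotent maximal ideal $\mathfrak n$ and residue field $K$, so that $T/\mathfrak a^k=A[z]$. Let $f\in A[z]$ with $f\notin\mathfrak nA[z]$, and let $h\in A[z]$ be nonzero. Choose $m$ with $h\in\mathfrak n^mA[z]$ and $h\notin\mathfrak n^{m+1}A[z]$. In $(\mathfrak n^m/\mathfrak n^{m+1})[z]$,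 a free module over $K[z]$, the image of $fh$ is the product of the nonzero polynomial $\bar f\in K[z]$ with the nonzero element $\bar h$, so it is nonzero. Hence $fh\neq0$. So all zero divisors of $A[z]$ lie in $\mathfrak nA[z]$, which is nilpotent, and prime because $A[z]/\mathfrak nA[z]=K[z]$. This says that $\mathfrak a^k$ is primary to $\mathfrak m_{S'}T$.

The radical of $\mathfrak a$ is $\mathfrak m_{S'}T\subsetneq\mathfrak m_T$, so $\mathfrak a$ is not $\mathfrak m_T$-primary. Moreover $\operatorname{Ass}(\mathfrak a)=\{\mathfrak m_{S'}T\}$ and $\mathfrak a^k$ is primary to this prime, so $\mathfrak a^{(k)}=\mathfrak a^k$. Finally, $z\in\mathfrak m_T$ is a nonzerodivisor on $T/\mathfrak a^k$. If $\mathfrak m_T^jf\subseteq\mathfrak a^k$, then $z^jf\in\mathfrak a^k$ and so $f\in\mathfrak a^k$. Hence $\widetilde{\mathfrak a^k}=\mathfrak a^k$.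

Now let $2\le k\le r$. Then $\mathfrak a^k\subseteq\mathfrak m_T^2$. Sending $z\mapsto0$ and $e_z\mapsto0$ defines a morphism of DG algebras $\mathcal K(T/\mathfrak a^k)\to\mathcal K(S'/\mathfrak b^k)$, compatible with the differential since $\partial e_z=z$. In $\mathcal K(T/\mathfrak a^k)$ the elements $y^{k-1}e_y$ and $\eta$ are cycles, since $y^k\in\mathfrak a^k$ and $\zeta\in I^k\mathcal K_1(S)$. They map to the cycles of Step 4, whose classes have nonzero product. So their product is already nonzero in $H_3(\mathcal K(T/\mathfrak a^k))$, and $T/\mathfrak a^k$ is not Golod. $\blacksquare$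

## The degree $rq$ and the range of $k$

Theorem B constrains where the class $[\eta]$ can live. Its image in $\operatorname{Tor}_2^S(S/I,K)$ is nonzero, and for $2\le k\le r$ the map from $\operatorname{Tor}_2^S(S/I^k,K)$ factors through $\operatorname{Tor}_2^S(S/I^{k-1},K)$, so by Theorem B(1) the internal degree of $\eta$ must be divisible by $p$. It is $rq$, with $q$ a power of $p$. Theorem A also shows that the divisibility hypothesis in Theorem B(2) cannot be dropped.

In Theorem A one ideal fails for all $k$ with $2\le k\le r$, where $r$ is arbitrary. By Herzog–Welker–Yassemi (*Homology of powers of ideals: Artin–Rees numbers of syzygies and the Golod property*, Algebra Colloq. 23 (2016)), for a fixed graded ideal $\mathfrak a$ the ring $S/\mathfrak a^k$ is Golod for all $k\gg0$. So no single ideal can fail for all $k$, and in this direction Theorem A is the most one can ask for. This last remark is not used in any of the proofs.
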